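\title{The Laguerre inequality on horizontal lines and the Laguerre--P\'olya class}

\begin{abstract}
For a real entire function $f$ and real $\mu$ put $f_\mu(x)=f(x+i\mu)+f(x-i\mu)$. We prove that if $(f_\mu')^2-f_\mu f_\mu''>0$ on the real line for every $\mu\neq0$, then $f$ belongs to the Laguerre--P\'olya class. No assumption on the growth or on the zeros of $f$ is needed. The theorem follows from a version for functions holomorphic in a strip, and it leads to a complete description of the real entire functions that satisfy these strict inequalities. The hypothesis says that the argument $S$ of $u-iu_x$, where $u=\operatorname{Re}f$, increases strictly along horizontal lines. The proof follows $\operatorname{Im}f$ along the level curves of $S$ and along vertical lines, and controls $|f'|$ through a bounded harmonic branch of $\arg(if')$.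
\end{abstract}

\section{The question and the results}\label{sec:intro}

An entire function is \emph{real} if it takes real values on the real axis. The \emph{Laguerre--P\'olya class} $\mathcal L$-$\mathcal P$ consists of the real entire functions
\begin{equation}\label{eq:LP}
f(z)=Ce^{-az^2+bz}z^m\prod_k\Big(1-\frac{z}{z_k}\Big)e^{z/z_k},
\end{equation}
where $C,b\in\mathbb R$, $a\ge0$, $m$ is a nonnegative integer, the $z_k$ are real and nonzero, and $\sum_k z_k^{-2}<\infty$; the product may be finite or empty. For $C\ne0$ the logarithmic derivative is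
\begin{equation}\label{eq:logder}
\frac{f'(z)}{f(z)}=-2az+b+\frac mz+\sum_k\Big(\frac1{z-z_k}+\frac1{z_k}\Big).
\end{equation}
Each term on the right has nonpositive imaginary part in the upper half-plane and nonpositive derivative on the real axis. The second property is recorded by the \emph{Laguerre expression}
\[
L[g](x)=g'(x)^2-g(x)g''(x).
\]
It equals $g'(x)^2$ at a zero of $g$ and $-g^2(\log|g|)''$ elsewhere. Thus $L[g]>0$ on $\mathbb R$ means that the real zeros of $g$ are simple and that $(\log|g|)''<0$ away from them, and \eqref{eq:logder} gives $L[f]\ge0$ on $\mathbb R$ for $f\in\mathcal L$-$\mathcal P$.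

An inequality on the real axis alone cannot detect nonreal zeros: $L[\sinh]=\cosh^2-\sinh^2=1$, and $\sinh$ vanishes at $i\pi$. To see the rest of the plane one tests the other horizontal lines. For real $\mu$ let
\[
f_\mu(x)=f(x+i\mu)+f(x-i\mu).
\]
If $f$ is real entire, so is $f_\mu$, and for real $x$ we have $f_\mu(x)=2\operatorname{Re}f(x+i\mu)$. The following statement is known.
\begin{quote}
(T)\quad If $f\in\mathcal L$-$\mathcal P$ and $f$ is not of the form $Ce^{bz}$, then $L[f_\mu](x)>0$ for all real $\mu\ne0$ and all $x\in\mathbb R$.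
\end{quote}
The question posed in \cite{levelsets} is whether the converse of (T) holds without additional assumptions on $f$: \emph{if $f$ is real entire and $L[f_\mu](x)>0$ for all real $\mu\neq0$ and all $x\in\mathbb R$, must $f$ belong to $\mathcal L$-$\mathcal P$?}

The simplest test suggests that it must. For $f(z)=z^2+s$ with $s$ real we have $f_\mu(x)=2(x^2-\mu^2+s)$ and $L[f_\mu](x)=8(x^2+\mu^2-s)$, which is positive for all $x$ and all $\mu\ne0$ exactly when $s\le0$, that is, when the zeros are real. The function $\sinh$ shows how narrow the margin can be. Here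
\begin{equation}\label{eq:sinh}
f_\mu(x)=2\cos\mu\,\sinh x,\qquad L[f_\mu](x)=4\cos^2\mu .
\end{equation}
The inequality holds in a whole neighborhood of the nonreal zero $i\pi$. Below that zero it fails only on the line $\mu=\pi/2$, and there only by degenerating to an equality. A proof of the converse therefore cannot be local: it has to carry information from the real axis upward, and it has to use strictness on every line.

\begin{theorem}\label{thm:A}
If $f$ is real entire and $L[f_\mu](x)>0$ for all real $\mu\ne0$ and all $x\in\mathbb R$, then $f\in\mathcal L$-$\mathcal P$.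
\end{theorem}

We deduce this from a statement about strips, in which growth has no place.

\begin{theorem}\label{thm:B}
Let $0<\tau\le\infty$, let $f$ be holomorphic in $|\operatorname{Im}z|<\tau$ and real on $\mathbb R$, and suppose that $L[f_\mu](x)>0$ for $0<\mu<\tau$ and $x\in\mathbb R$. Then $\operatorname{Im}(f'\bar f)<0$ for $0<\operatorname{Im}z<\tau$. Hence $|f(x+iy)|$ is strictly increasing in $|y|$ for $|y|<\tau$, and all zeros of $f$ in the strip are real.
\end{theorem}

Together with a direct computation, Theorem~\ref{thm:A} determines all functions with the property in question.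

\begin{theorem}\label{thm:C}
Let $f$ be real entire. Then $L[f_\mu](x)>0$ for all real $\mu\ne0$ and all $x\in\mathbb R$ if and only if $f\in\mathcal L$-$\mathcal P$, $f\not\equiv0$, and $f$ is neither of the form $Ce^{bz}$ nor of the form $A(z-\xi)e^{bz}$ with $A\ne0$, $b\ne0$ (all constants real).
\end{theorem}

\begin{remark}\label{rem:sharp}
(i) For $f=ze^z$ we have $f_\mu=2e^x(x\cos\mu-\mu\sin\mu)$ and $L[f_\mu]=4e^{2x}\cos^2\mu$, which vanishes at $\mu=\pi/2$. So (T), in the form quoted, needs the second exception of Theorem~\ref{thm:C}. This does not affect the converse, and (T) is not used below.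

(ii) By \eqref{eq:sinh}, ``$>0$'' cannot be replaced by ``$\ge0$'' in Theorem~\ref{thm:A}. The same function shows that Theorem~\ref{thm:B} is sharp. For $f=\sinh z$ the hypothesis holds for $0<\mu<\pi/2$, while $|f|^2=\sinh^2x+\sin^2y$ and $\operatorname{Im}(f'\bar f)=-\frac12\sin 2y$, which is negative for $0<y<\pi/2$ and changes sign at $y=\pi/2$.
\end{remark}

Section~\ref{sec:reduction} derives Theorems~\ref{thm:A} and~\ref{thm:C} from Theorem~\ref{thm:B}. Section~\ref{sec:leaves} introduces the basic object of the proof, settles the case of polynomials in a few lines, and outlines the general argument, which occupies Sections~\ref{sec:rays}--\ref{sec:end}.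

\section{From the strip theorem to the Laguerre--P\'olya class}\label{sec:reduction}

Throughout, $z=x+iy$ and $f=u+iv$ is holomorphic in a strip $|y|<\tau$ and real on $\mathbb R$, so that $f(\bar z)=\overline{f(z)}$ and $v=0$ on $\mathbb R$. The Cauchy--Riemann equations read $f'=u_x+iv_x$, $v_y=u_x$, $u_y=-v_x$. Put
\[
\Lambda=u_x^2-uu_{xx},\qquad E=\operatorname{Im}(f'\bar f)=uv_x-vu_x,\qquad F=\frac{f'}f .
\]
Since $f_\mu(x)=2u(x,\mu)=f_{-\mu}(x)$, we have $L[f_\mu](x)=4\Lambda(x,\mu)$. Where $f\ne0$ we have $E=|f|^2\operatorname{Im}F$, and everywhere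
\begin{equation}\label{eq:dy}
\partial_y|f|^2=2\operatorname{Re}(if'\bar f)=-2E .
\end{equation}
If $E<0$ for $0<y<\tau$, then $|f|$ increases strictly in $y$ on $[0,\tau)$ by \eqref{eq:dy}, the symmetry $f(\bar z)=\overline{f(z)}$ takes care of $y<0$, and $f$ has no nonreal zero because $E=0$ at a zero. So the last sentence of Theorem~\ref{thm:B} follows from the inequality $E<0$.

The link between $\Lambda$ and $F$ is the following identity.

\begin{lemma}\label{lem:identity}
At a point where $f=|f|e^{i\alpha}\ne0$,
\begin{equation}\label{eq:identity}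
\Lambda=|f|^2\Big((\operatorname{Im}F)^2-\cos\alpha\,\operatorname{Re}(F'e^{i\alpha})\Big),\qquad
\cos\alpha\,\operatorname{Re}(F'e^{i\alpha})=\tfrac12\operatorname{Re}\big(F'(1+e^{2i\alpha})\big).
\end{equation}
\end{lemma}

\begin{proof}
Write $F=A+iD$. From $f'=Ff$ and $f''=(F^2+F')f$ we get $u=|f|\cos\alpha$, $u_x=|f|(A\cos\alpha-D\sin\alpha)$ and
\[
u_{xx}=|f|\big((A^2-D^2)\cos\alpha-2AD\sin\alpha+\operatorname{Re}(F'e^{i\alpha})\big).
\]
In $u_x^2-uu_{xx}$ the terms $A^2\cos^2\alpha$ and $2AD\sin\alpha\cos\alpha$ cancel, and $D^2\sin^2\alpha+D^2\cos^2\alpha=D^2$. The second formula follows from $e^{i\alpha}\cos\alpha=\frac12(1+e^{2i\alpha})$.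
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:B}]
By Theorem~\ref{thm:B} with $\tau=\infty$, all zeros of $f$ are real, and $-F$ is holomorphic with positive imaginary part in the upper half-plane. We recall the Herglotz--Nevanlinna representation: every such function can be written as
\[
-F(z)=2az+\beta+\int_{\mathbb R}\Big(\frac1{t-z}-\frac t{1+t^2}\Big)d\nu(t),\qquad a\ge0,\quad\beta\in\mathbb R,\quad\int_{\mathbb R}\frac{d\nu(t)}{1+t^2}<\infty,
\]
where the positive measure $\nu$ is the weak limit of $\frac1\pi\operatorname{Im}(-F(t+i\varepsilon))\,dt$ as $\varepsilon\downarrow0$, and $\nu(\{\xi\})=\lim_{\varepsilon\downarrow0}\varepsilon\operatorname{Im}(-F(\xi+i\varepsilon))$.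

On an open real interval free of zeros of $f$, the function $F$ is holomorphic and real, so $\operatorname{Im}F(t+i\varepsilon)\to0$ locally uniformly and $\nu$ vanishes there. At a zero $\xi$ of multiplicity $n$ we have $F(\xi+i\varepsilon)=n/(i\varepsilon)+O(1)$, so $\nu(\{\xi\})=n$. Thus $\nu$ counts the zeros of $f$ with multiplicity. Let $m\ge0$ be the multiplicity of the origin and let $z_k$ be the other zeros, repeated according to multiplicity. The integrability condition gives $\sum z_k^{-2}<\infty$. Since $\frac t{1+t^2}-\frac1t=-\frac1{t(1+t^2)}$ is summable over the $z_k$, the representation becomes \eqref{eq:logder} with a real constant $b$. The right side of \eqref{eq:logder} is the logarithmic derivative of the function \eqref{eq:LP} with $C=1$. Hence $f$ is a constant multiple of that function, and the constant is real because both functions are real on $\mathbb R$.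
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, assuming Theorem~\ref{thm:A}]
Note first that $L[e^{bx}g]=e^{2bx}L[g]$, that $L$ of a constant is $0$, and that $L[px+q]=p^2$. For $f=Ce^{bz}$ we have $f_\mu=2C\cos(b\mu)e^{bx}$, so $L[f_\mu]\equiv0$. For $f=A(z-\xi)e^{bz}$,
\begin{equation}\label{eq:onezero}
f_\mu=2Ae^{bx}\big((x-\xi)\cos b\mu-\mu\sin b\mu\big),\qquad L[f_\mu]=4A^2e^{2bx}\cos^2b\mu .
\end{equation}

Suppose the inequalities hold. Then $f\in\mathcal L$-$\mathcal P$ by Theorem~\ref{thm:A}; $f$ is not of the form $Ce^{bz}$, in particular $f\not\equiv0$; and $f$ is not of the form $A(z-\xi)e^{bz}$ with $b\neq0$, since \eqref{eq:onezero} vanishes at $\mu=\pi/(2b)$.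

Conversely, let $f\not\equiv0$ be given by \eqref{eq:LP}, and let $a_k$ be all its zeros, the origin included, with multiplicity. Since $f_\mu=f_{-\mu}$ we may take $y=\mu>0$; then $f(z)\neq0$. Put $d_k=y/|z-a_k|^2>0$. By \eqref{eq:logder},
\[
\operatorname{Im}F=-\Big(2ay+\sum_kd_k\Big),\qquad F'=-2a-\sum_k\frac1{(z-a_k)^2}.
\]
For $w=s+iy$ we have $\operatorname{Re}w^{-2}=(s^2-y^2)/|w|^4=|w|^{-2}-2y^2|w|^{-4}$. Hence $-\operatorname{Re}F'=2a+\sum_k(d_k/y-2d_k^2)$, while $|F'|\le2a+\sum_kd_k/y$. By \eqref{eq:identity}, $\Lambda\ge|f|^2\big((\operatorname{Im}F)^2-\frac12\operatorname{Re}F'-\frac12|F'|\big)$, and therefore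
\[
L[f_\mu](x)\ge4|f(x+i\mu)|^2\Big[\Big(2a\mu+\sum_kd_k\Big)^2-\sum_kd_k^2\Big].
\]
The bracket equals $4a^2\mu^2+4a\mu\sum_kd_k+2\sum_{j<k}d_jd_k$, which is positive if $a>0$ or if $f$ has at least two zeros. If $a=0$ and $f$ has exactly one zero, then $f=A(z-\xi)e^{bz}$ with $A\neq0$, and \eqref{eq:onezero} is positive for all $\mu$ when $b=0$. If $a=0$ and $f$ has no zero, then $f=Ce^{bz}$. So the inequalities hold outside the two stated exceptions.
\end{proof}

\section{The angle $S$ and its leaves}\label{sec:leaves}

From now on $f$ satisfies the hypotheses of Theorem~\ref{thm:B}. Let $\Pi=\{0<y<\tau\}$. The hypothesis is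
\begin{equation}\label{eq:H}
\Lambda=u_x^2-uu_{xx}>0\quad\text{in }\Pi,
\end{equation}
and we have to prove that $E<0$ in $\Pi$. The \emph{height} of a point $z$ is its $y$-coordinate $y_z$, and ``down'' means decreasing $y$. Both \eqref{eq:H} and $E$ are unchanged by $f\mapsto-f$ and are carried along by real translations. Under $f(z)\mapsto f(-z)$ the pair $(u,v)$ becomes $(u(-x,y),-v(-x,y))$, so $\Lambda$ and $E$ become $\Lambda(-x,y)$ and $E(-x,y)$. Finally, $f\not\equiv0$ and $F$ is not constant, because $\Lambda\equiv0$ for $f=Ce^{bz}$.

\subsection{The hypothesis as a monotonicity}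

The expression $\Lambda$ is the numerator in the $x$-derivative of the argument of $u-iu_x$. By \eqref{eq:H}, $u$ and $u_x$ have no common zero in $\Pi$, and $\Pi$ is simply connected. So we can write $u-iu_x=re^{iS}$, that is,
\begin{equation}\label{eq:S}
u=r\cos S,\qquad u_x=-r\sin S,
\end{equation}
with $r>0$ and $S$ real-analytic in $\Pi$, and
\begin{equation}\label{eq:Sx}
S_x=\operatorname{Im}\frac{u_x-iu_{xx}}{u-iu_x}=\frac{\Lambda}{r^2}>0 .
\end{equation}
If $f(x)\ne0$ at a real point $x$, then $u-iu_x\neq0$ in a disc about $x$, so $S$ extends analytically across $x$, and the formula $S_x=\Lambda/r^2$ persists there. Replacing $f$ by $(-1)^jf$ and $S$ by $S-j\pi$ preserves \eqref{eq:S}; we call this a \emph{renormalization}.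

By \eqref{eq:Sx}, $S$ increases strictly along every horizontal line in $\Pi$. So for each real $c$ the level set $\{S=c\}$ has at most one point at each height, with $S<c$ to its left and $S>c$ to its right. The connected components of the level sets are called \emph{leaves}.

\begin{lemma}\label{lem:leaves}
Every leaf is the graph $x=\gamma(y)$ of a real-analytic function on an open interval, and $\gamma'=-S_y/S_x$. If an endpoint $\beta$ of the interval lies in $(0,\tau)$, then $\gamma(y)\to+\infty$ or $\gamma(y)\to-\infty$ as $y\to\beta$.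
\end{lemma}

\begin{proof}
Let $I_c$ be the set of heights at which $\{S=c\}$ has a point $(\gamma(y),y)$. By the implicit function theorem and the uniqueness of that point, $I_c$ is open and $\gamma$ is analytic on it; the leaves are the graphs over the components of $I_c$. Differentiating $S(\gamma(y),y)=c$ gives the formula for $\gamma'$. If $\beta\in(0,\tau)$ is an endpoint of a component and $\gamma(y_i)\to x^*\in\mathbb R$ for some $y_i\to\beta$, then $S(x^*,\beta)=c$, so $\beta\in I_c$; but an endpoint of a component of an open set is not in the set. Hence $|\gamma|\to\infty$, and by continuity $\gamma$ has constant sign near $\beta$.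
\end{proof}

So far only $u$ has appeared. The conjugate function $v$, and with it $E$, enters because the leaf $\{S=c\}$ is a curve on which a holomorphic function is purely imaginary.

\begin{lemma}\label{lem:mono}
On a leaf in $\{S=c\}$ we have $E=rV_c$ with $V_c=v\sin c+v_x\cos c$, and $V_c$ is strictly decreasing in $y$. In particular, if $E\ge0$ at a point of a leaf, then $E>0$ at all lower points of the leaf.
\end{lemma}

\begin{proof}
Let $\Phi=f\sin c+f'\cos c=U+iV_c$. By \eqref{eq:S}, $U=r\sin(c-S)$. On the leaf, therefore, $U=0$ and $U_x=-rS_x<0$. Differentiating $U(\gamma(y),y)=0$ and using the Cauchy--Riemann equations for $\Phi$ gives $\gamma'=-U_y/U_x=(V_c)_x/U_x$, whence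
\[
\frac{d}{dy}V_c(\gamma(y),y)=(V_c)_y+(V_c)_x\gamma'=\frac{U_x^2+(V_c)_x^2}{U_x}<0 .
\]
Also $E=uv_x-vu_x=r(v_x\cos c+v\sin c)$ on the leaf.
\end{proof}

The next lemma supplies the boundary condition: $E$ has the right sign near the real axis.

\begin{lemma}\label{lem:real}
Every real point has a neighborhood in which $E<0$ for $y>0$. If $x\in\mathbb R$ and $f(x)\ne0$, then $F'(x)<0$ and $S_x(x,0)>0$.
\end{lemma}

\begin{proof}
Near a real zero $\xi$ of multiplicity $m$ we have $F=m/(z-\xi)+G$ with $G$ holomorphic and real on $\mathbb R$, so $|\operatorname{Im}G|\le My$ for a local bound $M$ of $|G'|$. Thus $\operatorname{Im}F\le y\,(M-m/|z-\xi|^2)<0$ near $\xi$ for $y>0$.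

Let $f(x_0)\ne0$. On $\mathbb R$ we have $\Lambda=-f^2F'$, and $\Lambda\ge0$ by continuity, so $F'\le0$ on $\mathbb R$ near $x_0$. If $F'(x_0)<0$, then $\partial_y\operatorname{Im}F=\operatorname{Re}F'<0$ near $x_0$ and $\operatorname{Im}F=0$ on $\mathbb R$, so $\operatorname{Im}F<0$ above the axis; moreover $S_x(x_0,0)=-f^2F'/r^2>0$. It remains to exclude $F'(x_0)=0$. In that case $F-F(x_0)=A(z-x_0)^n(1+o(1))$ with $A\neq0$ real and $n\ge2$, and $F'\le0$ on both sides of $x_0$ forces $n$ odd, $n\geq3$, and $A<0$. At $z=x_0+te^{i\theta}$ we have $\operatorname{Im}F=At^n\sin n\theta+o(t^n)$, which for fixed small $\delta>0$ and small $t$ has opposite signs at $\theta=\pi/n\pm\delta$. So there are points $z_k\to x_0$ in $\Pi$ with $\operatorname{Im}F(z_k)=0$ and $\arg(z_k-x_0)\to\pi/n$. At these points $F'=nA(z_k-x_0)^{n-1}(1+o(1))$ has argument tending to $\pi+(n-1)\pi/n=2\pi-\pi/n$, and $1+e^{2i\alpha}\to2$ because $f(x_0)$ is real. Since $\cos(\pi/n)>0$, \eqref{eq:identity} gives $\Lambda(z_k)<0$ for large $k$, contrary to \eqref{eq:H}.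
\end{proof}

By compactness, for every bounded interval $[x',x'']$ there is $\delta>0$ with $E<0$ on $[x',x'']\times(0,\delta)$.

For $z\in\Pi$ let $\gamma_z$ be the function whose graph is the leaf through $z$, let $\ell_z$ be the part of the leaf at heights $\le y_z$, and let $b_z<y_z$ be the infimum of the heights on $\ell_z$.

\begin{corollary}\label{cor:escape}
If $E(z)\ge0$, then $E>0$ on $\ell_z\setminus\{z\}$, and $\gamma_z(y)\to+\infty$ or $\gamma_z(y)\to-\infty$ as $y\downarrow b_z$.
\end{corollary}

\begin{proof}
The first claim is in Lemma~\ref{lem:mono}. If $b_z>0$, the second is in Lemma~\ref{lem:leaves}. If $b_z=0$, then $\ell_z$ cannot accumulate at a real point by Lemma~\ref{lem:real}, so again $|\gamma_z|\to\infty$.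
\end{proof}

\begin{remark}\label{rem:hyp}
Two examples show what each hypothesis contributes. For $f=z-i$, which is not real on $\mathbb R$, we have $\Lambda=1$, the leaves are vertical lines, and $E=1-y$. Lemma~\ref{lem:mono} holds, but Lemma~\ref{lem:real} fails and $E>0$ for $0<y<1$. For $f=\sinh z$ we have $u-iu_x=\cos y\,(\sinh x-i\cosh x)$. The leaves are again vertical, and $E/r$ equals $-\sin y/\sqrt{\cosh2x}$ for $0<y<\pi/2$ and $+\sin y/\sqrt{\cosh2x}$ for $\pi/2<y<\pi$. It decreases in each strip, but on the line $y=\pi/2$, where $\Lambda=0$, the angle $S$ jumps by $\pi$ and the leaves of the upper strip are cut off from the real axis.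
\end{remark}

\subsection{Polynomials}

\begin{proposition}\label{prop:poly}
Theorem~\ref{thm:B} holds when $f$ is a polynomial.
\end{proposition}

\begin{proof}
Let $f$ have degree $n\ge1$ and leading coefficient $A\in\mathbb R$. Suppose $E\ge0$ somewhere in $\Pi$. By Corollary~\ref{cor:escape}, $E>0$ on a nonempty open set, and since $S_x>0$ this set contains a point $z$ with $\sin S(z)\ne0$. For bounded $y$ we have, uniformly as $|x|\to\infty$, $u=Ax^n+O(|x|^{n-1})$ and $u_x=O(|x|^{n-1})$, so $|\sin S|=|u_x|/r\le|u_x/u|\to0$. But $\sin S$ is a nonzero constant on $\ell_z$, which has bounded height and on which $|x|\to\infty$ by Corollary~\ref{cor:escape}. This is a contradiction.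
\end{proof}

The mechanism is this: a point with $E\ge0$ sends its leaf downward with $E>0$, the real axis does not admit such a leaf, and so the leaf must escape horizontally. For a polynomial the behavior at infinity forbids the escape. In general leaves do escape. The function $f=e^{-z^2/2}$ satisfies \eqref{eq:H} by the computation in Section~\ref{sec:reduction}, $u=e^{-(x^2-y^2)/2}\cos xy$, and the hyperbola $xy=\pi/2$, on which $u=0$, is a leaf that runs to $x=+\infty$ as $y\downarrow0$. We must show that no leaf carrying $E>0$ escapes, and we have no a priori information on $f$ at infinity.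

\subsection{Outline of the general case}

The quantity to follow is $v$. It vanishes on $\mathbb R$, and $v_y=u_x=-r\sin S$. Going down a vertical line, $v$ increases while $0<S<\pi$, and in any case it changes at a rate of at most $|f'|$. Suppose $E\ge0$ somewhere.

\emph{Step 1} (Section~\ref{sec:rays}). We find points $p$ with $E(p)=0$ from which both the half-leaf $\ell_p$ and a half-arc $\rho_p$ of the curve $\{E=0\}$ run to $x=+\infty$ inside a half-strip on which $S$ is bounded below. Along $\rho_p$ the angle $S$ decreases to a limit $\sigma_p$.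

\emph{Step 2} (Section~\ref{sec:descent}). Far out on such a half-leaf, $v\ge c_0>0$. This bound can be carried down any far vertical line, with detours along leaves, until the level curve $\kappa\subset\{S=\sigma_p\}$ is reached. On the way we cross $\rho_p$, and this forces $\sigma_p\in\pi\mathbb Z$.

\emph{Step 3} (Section~\ref{sec:extremal}). The limits $\sigma_p$ form a discrete set bounded below, so there is a smallest one, which we renormalize to $0$. By minimality $E<0$ wherever $S\le0$ in the half-strip. There $\arg(if')$ has a bounded harmonic branch $\psi$ that is positive to the left of $\kappa$ and zero on $\kappa$.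

\emph{Step 4} (Sections~\ref{sec:caseA} and~\ref{sec:end}). The function $\psi$ is conjugate to $\log|f'|$, and its boundedness replaces the missing growth information. It implies that the region to the left of $\kappa$ reaches down to $\mathbb R$ and that $f'\to0$ in it. Then $v$ cannot fall from $c_0$ on $\kappa$ to $0$ on $\mathbb R$ over a bounded distance.

\section{The curve $E=0$ and admissible points}\label{sec:rays}

Let $\Gamma=\{z\in\Pi:E(z)=0\}$. This set is useful because $F$ is real on it. Then $F$ is determined by $S$, and $d\log f=F\,dz$ splits into separate equations for $|f|$ and $\arg f$.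

\begin{lemma}\label{lem:Gamma}
The set $\Gamma$ is a closed embedded one-dimensional real-analytic submanifold of $\Pi$, and $S$ has nonzero derivative along it. Its components are arcs whose two ends leave every compact subset of $\Pi$. At a point of $\Gamma$ we have $f=0$ if and only if $\cos S=0$, and $F=-\tan S$ where $f\neq0$. If $z(t)=x(t)+iy(t)$ is a regular parametrization of an arc of $\Gamma$ on which $f=|f|e^{i\alpha}\ne0$, in the direction of decreasing $S$, then $\cos\alpha\neq0$ and
\begin{equation}\label{eq:ode}
\dot F>0,\qquad \dot x+\dot y\tan\alpha<0,\qquad \frac{d}{dt}\log|f|=F\dot x,\qquad\dot\alpha=F\dot y .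
\end{equation}
\end{lemma}

\begin{proof}
At a point of $\Gamma$ with $f\ne0$, $F$ is real and \eqref{eq:identity}, \eqref{eq:H} give
\begin{equation}\label{eq:onGamma}
\cos\alpha\,\operatorname{Re}(F'e^{i\alpha})<0 .
\end{equation}
So $\cos\alpha\ne0$, that is $u\ne0$ and $\cos S\neq0$, and $F'\ne0$. Near the point, $F$ is conformal and $\Gamma=F^{-1}(\mathbb R)$, so $\Gamma$ is an analytic arc on which $F$ is a coordinate. On this arc $u_x=Fu$, that is, $\tan S=-F$; hence $S$ is a coordinate too. At a zero of $f$ in $\Pi$ we have $E=0$ and $u=0$, so $\cos S=0$, $u_x\ne0$ and $f'\ne0$. The function $G=f/f'$ has derivative $1-ff''/f'^2=1$ at the zero, and $E=-|f'|^2\operatorname{Im}G$. So near the zero $\Gamma=G^{-1}(\mathbb R)$ is an analytic arc with coordinate $G$; on it $u=Gu_x$, that is, $\cot S=-G$, and again $S$ is a coordinate.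

A component of $\Gamma$ cannot be a closed curve, since $S$ would have a maximum on it. So it is an open arc. If points of the arc tending to one of its ends had a limit $w\in\Pi$, then $w\in\Gamma$; near $w$ the set $\Gamma$ is a single small arc, which belongs to the same component, so the points would converge to $w$ within the component instead of tending to an end.

Finally, $\dot F=-\dot S/\cos^2S>0$. From $F'\dot z=\dot F>0$ we see that $F'$ is a positive multiple of $\overline{\dot z}$, so \eqref{eq:onGamma} becomes $\cos\alpha\,(\dot x\cos\alpha+\dot y\sin\alpha)<0$; divide by $\cos^2\alpha$. The last two equations are the real and imaginary parts of $\frac d{dt}\log f=F\dot z$.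
\end{proof}

For $p\in\Gamma$ let $\rho_p$ be the closed half-arc of $\Gamma$ that starts at $p$ and runs in the direction of decreasing $S$; we call it the \emph{ray} of $p$. A \emph{tail} of $\rho_p$ is a ray $\rho_q$ with $q\in\rho_p$.

\medskip
\noindent\textbf{Standing assumption.} \emph{From here to the end of Section~\ref{sec:end} we assume, for a contradiction, that $E\ge0$ somewhere in $\Pi$.}
\medskip

We first build a wall that neither rays nor half-leaves with $E>0$ can cross. By Corollary~\ref{cor:escape} the open set $\{E>0\}\cap\Pi$ is nonempty, so it meets a vertical line $x=x_0$ with $f(x_0)\ne0$. Translate so that $x_0=0$. On the imaginary axis $E<0$ for small $y>0$ by Lemma~\ref{lem:real}, so there is a least $Y_0\in(0,\tau)$ with $E(0,Y_0)=0$. Put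
\[
I_0=\{0\}\times(0,Y_0),\qquad\Sigma=\{x>0,\ 0<y<Y_0\}.
\]
Then $E<0$ on $I_0$. On the half-leaf below $(0,Y_0)$ we have $E>0$, so it contains points with $x\ne0$ and height in $(0,Y_0)$. After the reflection $f(z)\mapsto f(-z)$, if necessary, \emph{$\Sigma$ contains a point with $E>0$}. Two facts about $\Sigma$ are used constantly. Since $f(0)\neq0$, the function $S(0,\cdot)$ is continuous on $[0,Y_0]$, and by \eqref{eq:Sx}
\begin{equation}\label{eq:Smin}
S>S_{\min}:=\min_{0\le t\le Y_0}S(0,t)\qquad\text{in }\Sigma .
\end{equation}
And if $z\in\Sigma$, $E(z)\ge0$, then $\ell_z$ has heights in $(0,Y_0)$ and cannot meet $I_0$, so by Corollary~\ref{cor:escape}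
\begin{equation}\label{eq:trapped}
\ell_z\subset\Sigma,\qquad\gamma_z(y)\to+\infty\ \text{ as }y\downarrow b_z .
\end{equation}
A ray, unlike a half-leaf, may go up, and it could leave $\Sigma$ through the top. We single out the rays that do not.

\begin{definition}\label{def:adm}
A point $p\in\Gamma\cap\Sigma$ is \emph{admissible} if $\rho_p\setminus\{p\}\subset\{x>0,\ 0<y<y_p\}$.
\end{definition}

\begin{lemma}\label{lem:adm}
Let $z\in\Sigma$ with $E(z)\ge0$, and let $p$ be the first point with $E\ge0$ on the horizontal segment from $(0,y_z)$ to $z$. Then $p$ is admissible and $S(p)\le S(z)$. In particular, admissible points exist.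
\end{lemma}

\begin{proof}
Let $p=(x_p,y_p)$ and let $A$ be the part of the segment to the left of $p$. Then $E<0$ on $A$, which contains $(0,y_p)$, so $x_p>0$ and $E(p)=0$. The inequality $S(p)\le S(z)$ follows from \eqref{eq:Sx}. Consider
\[
Q=\{x>0,\ 0<y<y_p,\ x<\gamma_p(y)\text{ if }y>b_p\}.
\]
By \eqref{eq:trapped} this set is open, and since $\gamma_p(y)\to x_p$ as $y\uparrow y_p$, its boundary in $\Pi$ is contained in $I_0\cup A\cup\ell_p$. On that set $E\ne0$ except at $p$. So the connected set $\rho_p\setminus\{p\}\subset\Gamma$ does not meet $\partial Q$, and it lies in $Q$ as soon as it meets $Q$.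

Let $0<\delta<x_p$. For $y<y_p$ close to $y_p$ we have $x_p-\delta<\gamma_p(y)$ and $E(x_p-\delta,y)<0<E(\gamma_p(y),y)$, so $E$ vanishes at a point between. This produces points of $\Gamma\cap Q$ arbitrarily close to $p$. They lie to the left of the leaf of $p$, so $S<S(p)$ at them. Near $p$ the set $\Gamma$ is a single arc on which $S$ is strictly monotone, so these points belong to $\rho_p$.
\end{proof}

\begin{lemma}\label{lem:ray}
Let $p$ be admissible.
\begin{itemize}
\item[(a)] Along $\rho_p$ we have $x\to+\infty$, and $S$ decreases to a limit $\sigma_p\ge S_{\min}$. There is an integer $j$ such that $j\pi<S<j\pi+\frac\pi2$ on a tail of $\rho_p$. On this tail $f\ne0$, and $F$ is negative and increases to $-\tan\sigma_p$.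
\item[(b)] The height along $\rho_p$ tends to a limit $\bar y\in[0,y_p)$ and is always larger than $\bar y$. Moreover
\begin{equation}\label{eq:ybar}
S(x,\bar y)<\sigma_p\qquad(x>0;\ \text{if }\bar y=0,\text{ for those $x$ with }f(x)\ne0).
\end{equation}
\item[(c)] For $h\in(\bar y,y_p)$ there is a last point $p_h$ of $\rho_p$ at height $h$. It is admissible, and every tail of $\rho_p$ contains $p_h$ for all $h$ close to $\bar y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $X>0$ the part of $\Gamma$ in $[0,X]\times(0,y_p]$ stays away from $\mathbb R$ by Lemma~\ref{lem:real}, so it lies in a compact subset of $\Pi$. The ray leaves every such set, so $x\to+\infty$. By \eqref{eq:Smin} the decreasing function $S$ has a limit $\sigma_p\ge S_{\min}$. Being strictly monotone and bounded, $S$ takes only finitely many values in $\frac\pi2+\pi\mathbb Z$ on $\rho_p$, so $f\ne0$ on a tail, and there $F$ is finite and strictly increasing. If $F\ge0$ at a point of this tail, then $F>0$ for $t\ge t_1$, say. Put $\lambda=\log|\cos\alpha|\le0$. By \eqref{eq:ode}, $\dot x<-\dot y\tan\alpha=-\dot\alpha\tan\alpha/F=\dot\lambda/F$,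 and integration by parts gives
\[
x(t)-x(t_1)\le\frac{\lambda(t)}{F(t)}-\frac{\lambda(t_1)}{F(t_1)}+\int_{t_1}^t\frac{\lambda\dot F}{F^2}\,ds\le-\frac{\lambda(t_1)}{F(t_1)},
\]
which contradicts $x\to+\infty$. So $F<0$ on the tail, $\tan S>0$, and by continuity $S$ stays in one interval $(j\pi,j\pi+\frac\pi2)$.

(b) Let $\bar y\in[0,y_p]$ be the upper limit of the height along $\rho_p$, and choose $z_i=(x_i,y_i)$ tending to the end of $\rho_p$ with $y_i\to\bar y$. Fix $x$ as in \eqref{eq:ybar}. For large $i$ we have $x<x_i$, so $S(x,y_i)<S(z_i)$, and in the limit $S(x,\bar y)\le\sigma_p$. The same holds for $x'$ slightly larger than $x$, and $S(x,\bar y)<S(x',\bar y)$ by \eqref{eq:Sx} if $\bar y>0$ and by Lemma~\ref{lem:real} if $\bar y=0$. This proves \eqref{eq:ybar}. Since $x>0$, $y>0$ and $S>\sigma_p$ on $\rho_p$, no point of $\rho_p$ has height $\bar y$. In particular $y_p>\bar y$, and by connectedness all heights on $\rho_p$ exceed $\bar y$; so the upper limit is a limit.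

(c) The height starts at $y_p>h$ and is eventually below $h$, so $p_h$ exists and the height is below $h$ after $p_h$. Hence $p_h$ is admissible. On a compact initial piece of $\rho_p$ the height is bounded away from $\bar y$, so $p_h$ lies beyond that piece when $h$ is close to $\bar y$.
\end{proof}

\section{Carrying $v$ downward}\label{sec:descent}

Fix an admissible point $p$ and renormalize so that $j=0$ in Lemma~\ref{lem:ray}(a). This changes neither $E$, nor the leaves and rays, nor the property $\sigma_p\in\pi\mathbb Z$ that we are going to prove; $S_{\min}$ is shifted along with $S$. Write $\sigma=\sigma_p\in[0,\frac\pi2)$, and let $\bar y$ and $p_h$ be as in Lemma~\ref{lem:ray}.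

\subsection{The curves $\ell$, $\rho$, $\kappa$}

Fix $x_*>0$ with $f(x_*)\ne0$. By \eqref{eq:ybar} and Lemma~\ref{lem:ray}(c) there is $h_1\in(\bar y,y_p)$ such that $S(x_*,y)<\sigma$ for $\bar y<y\le h_1$ and $\sigma<S<\frac\pi2$ on the ray of $p_{h_1}$. Put
\[
p_1=p_{h_1}=(x_1,h_1),\qquad\rho=\rho_{p_1},\qquad\ell=\ell_{p_1},\qquad c=S(p_1)\in(\sigma,\tfrac\pi2),\qquad K=\tan c>0 .
\]
Then $\sigma<S<c$ and $\bar y<y<h_1$ on $\rho\setminus\{p_1\}$, and $f\neq0$ on $\rho$. The ray $\rho$ has points at every height $y\in(\bar y,h_1]$, and $S>\sigma$ at them. So there is a unique $\kappa(y)>x_*$ with $S(\kappa(y),y)=\sigma$. The graph of $\kappa$ over $(\bar y,h_1]$, also denoted by $\kappa$, is part of a leaf and lies in $\Sigma$. At heights in $(\bar y,h_1]$ we have $S<\sigma$ to the left of $\kappa$ and $S>\sigma$ to its right. See Figure~\ref{fig:frame}.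

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.15cm,y=1.35cm]
\draw (-0.3,0) -- (9.7,0) node[right] {$\mathbb R$};
\draw (0,0) -- (0,3.8) node[above] {$I_0$};
\draw[dotted] (0,1) node[left] {$\bar y$} -- (9.5,1);
\draw[dotted] (0,3.4) node[left] {$h_1$} -- (9.5,3.4);
\draw[dashed] (6.5,0) node[below] {$X$} -- (6.5,3.8) node[above] {$T_X$};
\draw plot[domain=2.4:9.5,samples=40] (\x,{2.65+0.75*exp(-0.5*(\x-2.4))}) node[right] {$\ell$};
\draw plot[domain=2.4:9.5,samples=40] (\x,{1+2.4*exp(-0.45*(\x-2.4))});
\draw plot[domain=1:9.5,samples=40] (\x,{1+2.4*exp(-0.5*(\x-1))});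
\draw plot[domain=1.67:2.33,samples=60] ({5+0.5/(1-(\x-2)*(\x-2)/0.1225)},\x);
\draw[very thick] (6.5,2.747) -- (6.5,2.286);
\draw[very thick] plot[domain=1.714:2.286,samples=40] ({5+0.5/(1-(\x-2)*(\x-2)/0.1225)},\x);
\draw[very thick] (6.5,1.714) -- (6.5,1.153);
\fill (2.4,3.4) circle (1.6pt) node[above] {$p_1$};
\fill (6.5,2.747) circle (1.6pt) node[above right] {$t_X$};
\fill (6.5,1.153) circle (1.6pt);
\node at (6.72,0.84) {$r_0$};
\node at (4.3,2.3) {$\rho$};
\node at (1.95,2.1) {$\kappa$};
\node at (8.2,2) {$S>c$};
\node at (3.4,0.5) {$S<\sigma$};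
\end{tikzpicture}
\caption{The half-leaf $\ell$ (on which $S=c$) and the ray $\rho$ (on which $E=0$ and $\sigma<S<c$) start at $p_1$; the curve $\kappa$ is the level $S=\sigma$. The thick path descends from $t_X\in\ell$ along the vertical line $T_X$, goes around a region where $S>c$ along a leaf of level $c$, crosses $\rho$, and ends at $r_0\in\kappa$. On its vertical pieces $v=\operatorname{Im}f$ stays above its value at $t_X$.}
\label{fig:frame}
\end{figure}

\begin{lemma}\label{lem:kappa}
We have $\kappa(y)\to+\infty$ as $y\downarrow\bar y$. If $S(q)=c$ and $\bar y<y_q\le h_1$, then $b_q\ge\bar y$ and $\gamma_q(y)\to+\infty$ as $y\downarrow b_q$.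
\end{lemma}

\begin{proof}
Suppose $\kappa(y_i)\le x^*$ for some $y_i\downarrow\bar y$. Take $x'>x^*$ with $f(x')\ne0$. Then $S(x',y_i)>\sigma$, so $S(x',\bar y)\ge\sigma$, contrary to \eqref{eq:ybar}. For the second claim, note that $c>\sigma$ gives $\gamma_q>\kappa$ at all heights of $\ell_q$ above $\bar y$. If $b_q<\bar y$, then $\gamma_q$ would be continuous at $\bar y$, which is incompatible with $\kappa\to+\infty$. If $b_q=\bar y$, then $\gamma_q>\kappa\to+\infty$. If $b_q>\bar y$, then $b_q>0$, Lemma~\ref{lem:leaves} applies, and $\gamma_q>\kappa>x_*$ selects the sign.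
\end{proof}

\subsection{The function $v$ on leaves of level $c$}

On $\{S=c\}$ we have $u>0$ and $u_x=-Ku$. Put $V=v_x+Kv=V_c/\cos c$. By Lemma~\ref{lem:mono}, $V$ increases strictly as one goes down a leaf of level $c$, and $V(p_1)=0$ because $E(p_1)=0$. The relation $v_x=V-Kv$ is a linear differential equation for $v$ whose solutions forget their initial value as $x$ grows and are driven by $V/K$. The next lemma makes this precise. For $X>x_1$ let $T_X$ be the line $\{x=X\}$, and let $t_X$ be the first point of $\ell$, going down from $p_1$, that lies on $T_X$; it exists by \eqref{eq:trapped}.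

\begin{lemma}\label{lem:v}
(a) If an arc of a leaf of level $c$ goes down from $q\in T_X$ to $q'\in T_X$ within $\{x\le X\}$, then $v(q')\ge v(q)$.

(b) There are $c_0>0$ and $X_0>x_1$ such that $v(t_X)\ge c_0$ for all $X\ge X_0$.
\end{lemma}

\begin{proof}
Along a leaf of level $c$ we have $dv=v_x\,dx+u_x\,dy=(V-Kv)\,dx-Ku\,dy$, hence
\[
d(e^{Kx}v)=e^{Kx}(V\,dx-Ku\,dy).
\]
On an arc traversed downward from $q$ to $q'$ we have $-Ku\,dy\ge0$ and $dV\ge0$, and integration by parts of $e^{Kx}V\,dx$ gives
\begin{equation}\label{eq:parts}
\big[e^{Kx}v\big]_q^{q'}\ge\frac1K\big[e^{Kx}V\big]_q^{q'}-\frac1K\int_q^{q'}e^{Kx}\,dV .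
\end{equation}
In (a), and also for $q=p_1$, $q'=t_X$ (where $V(q)=0$), we have $[e^{Kx}V]_q^{q'}=e^{KX}\int_q^{q'}dV$, so the right side of \eqref{eq:parts} equals $\frac1K\int_q^{q'}(e^{KX}-e^{Kx})\,dV$, with a nonnegative integrand. This proves (a), and it gives
\[
v(t_X)\ge-e^{-K(X-x_1)}|v(p_1)|+\frac1K\int_{p_1}^{t_X}\big(1-e^{-K(X-x)}\big)\,dV .
\]
Fix $d\in\ell\setminus\{p_1\}$; then $V(d)>0$. For large $X$ the point $t_X$ lies below $d$, and the integral is at least the integral from $p_1$ to $d$, which tends to $V(d)$ as $X\to\infty$. So (b) holds with $c_0=V(d)/(2K)$.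
\end{proof}

\subsection{The descent}

On a vertical line, $v$ increases downward as long as $0<S<\pi$. Nothing prevents $S$ from growing beyond $\pi$ on the way down, so we leave the line whenever $S$ reaches $c$ and follow the leaf until it returns; by Lemma~\ref{lem:v}(a) nothing is lost. To know on which side the leaf departs we want transversal crossings. Call $X>x_1$ \emph{good} if $S_y\ne0$ at every point of $T_X\cap\Pi$ where $S\in\{\sigma,c\}$. Since $\gamma'=-S_y/S_x$, this means that $X$ is not a critical value of any of the functions $\gamma$ that define the leaves of these two levels. There are countably many such leaves, because those of one level lie over disjoint intervals, and each analytic $\gamma$ is constant or has isolated critical points. So all but countably many $X>x_1$ are good.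

\begin{lemma}[Descent]\label{lem:descent}
Let $X$ be good, let $a\in T_X$ have height in $(\bar y,h_1]$, and suppose $\sigma<S<c$ at the points of $T_X$ just below $a$. Then there are a point $r_0\in\kappa\cap T_X$ below $a$ and a path $P$ from $a$ to $r_0$, the graph $x=g(y)$ of a continuous function on $[y_{r_0},y_a]$, such that
\begin{itemize}
\item[(i)] $\sigma<S\le c$ on $P\setminus\{a,r_0\}$;
\item[(ii)] every $w\in P\setminus\{a\}$ with $S(w)<c$ lies on $T_X$ and satisfies $v(w)>v(a)$; this applies to $w=r_0$;
\item[(iii)] $S>\sigma$ at the points of $T_X$ just above $r_0$.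
\end{itemize}
The point $a=t_X$ satisfies the hypothesis.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:kappa} there is $y'>\bar y$ with $\kappa>X$ on $(\bar y,y']$, so $S<\sigma$ on $T_X$ at these heights. Put $a_0=a$ and go down $T_X$ from $a_0$ to the first point $q_0$ where $S\in\{\sigma,c\}$; it exists and has height in $(y',h_1)$. Between $a_0$ and $q_0$ we have $0\le\sigma<S<c<\frac\pi2$, so $v_y=-r\sin S<0$, and $v>v(a_0)$ on the segment $[q_0,a_0)$. If $S(q_0)=\sigma$, then $q_0\in\kappa$; we put $r_0=q_0$ and stop.

Suppose $S(q_0)=c$. As $S<c$ just above $q_0$ and $X$ is good, $S_y(q_0)<0$, so $\gamma_{q_0}'>0$ at $q_0$: going down, the leaf enters $\{x<X\}$. By Lemma~\ref{lem:kappa} it returns to $T_X$ at a height above $\bar y$. Let $a_1$ be the first return. Then $v(a_1)\ge v(q_0)>v(a_0)$ by Lemma~\ref{lem:v}(a). Just above $a_1$ the leaf is to the left of $T_X$, so $\gamma_{q_0}'\le0$ at $a_1$, and $\gamma_{q_0}'<0$ because $X$ is good. Hence the points of $T_X$ just below $a_1$ are to the left of the leaf, where $S<c$; and $S>\sigma$ there by continuity. So $a_1$ satisfies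 the hypothesis of the lemma, and we repeat the construction. The same argument, applied to $\ell$, shows that $t_X$ satisfies the hypothesis.

The points $q_0,q_1,\dots$ with $S=c$ are distinct zeros of $S(X,\cdot)-c$ in $[y',h_1]$. These zeros are simple, hence finite in number, and the construction stops at a point $r_0\in\kappa$. The path $P$ is the union of the segments $[q_i,a_i]$ and the leaf arcs from $q_i$ to $a_{i+1}$. It descends strictly, so it is a graph over the heights, and (i)--(iii) hold by construction.
\end{proof}

The first application compares two pieces of information on $\rho$: the descent gives $|f|\ge c_0$ at far points of $\rho$, while $d\log|f|=F\,dx$ makes $f$ decay exponentially unless $F\to0$.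

\begin{proposition}\label{prop:pi}
For every admissible point $p$ we have $\sigma_p\in\pi\mathbb Z$.
\end{proposition}

\begin{proof}
In the present normalization we must show $\sigma=0$. Let $X\ge X_0$ be good, and let $P$, $g$, $r_0$ be given by Lemma~\ref{lem:descent} for $a=t_X$. Extend $g$ continuously to $[y_{r_0},h_1]$ by $g=\gamma_{p_1}$ above the height of $t_X$. Since $S>\sigma$ on the graph of $g$ except at $r_0$, we have $\kappa<g$ on $(y_{r_0},h_1]$, and $\kappa=g$ at $y_{r_0}$. The set
\[
D=\{y_{r_0}<y<h_1,\ \kappa(y)<x<g(y)\}
\]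
is open and bounded, and $\partial D\subset\kappa\cup P\cup\ell\cup\{y=h_1\}$. The points of $\rho\setminus\{p_1\}$ near $p_1$ have height between that of $t_X$ and $h_1$ and satisfy $\sigma<S<c$, so they lie in $D$. The connected set $\rho\setminus\{p_1\}$ is unbounded, so it contains a point $w_X\in\partial D$. As $\sigma<S(w_X)<c$ and the height of $w_X$ is below $h_1$, we have $w_X\in P\setminus\{t_X\}$. By Lemma~\ref{lem:descent}(ii), $w_X\in T_X$ and $|f(w_X)|\ge v(w_X)>c_0$.

Suppose $\sigma>0$. On $\rho$ we have $x>0$, $\dot F>0$ and $F<-\tan\sigma$, so \eqref{eq:ode} and integration by parts give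
\[
\log|f|=\text{const}+Fx-\int x\,dF\le\text{const}-x\tan\sigma .
\]
At $w_X$ the right side tends to $-\infty$ as $X\to\infty$ through good values, a contradiction.
\end{proof}

\section{The extremal ray and the function $\psi$}\label{sec:extremal}

By Lemma~\ref{lem:adm}, Lemma~\ref{lem:ray}(a) and Proposition~\ref{prop:pi}, the numbers $\sigma_p$ form a nonempty subset of $\pi\mathbb Z\cap[S_{\min},\infty)$. \emph{Fix an admissible $p$ for which $\sigma_p$ is minimal}, and keep for it all the notation of Section~\ref{sec:descent}. After the renormalization made there, $\sigma=\sigma_p=0$, and $\sigma_{p'}\ge0$ for every admissible $p'$. Minimality converts the sign of $S$, which we can read off from the position of a point, into the sign of $E$.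

\begin{lemma}\label{lem:min}
If $z\in\Sigma$ and $S(z)\le0$, then $E(z)<0$.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:adm} gives an admissible $p'$ with $\sigma_{p'}<S(p')\le S(z)\le0$.
\end{proof}

On $\kappa$ we now have $S=0$, so $u=r>0$, $u_x=0$, $f'=iv_x$ and $E=uv_x$. By Lemmas~\ref{lem:min} and~\ref{lem:mono}, $v_x=V_0$ is negative on $\kappa$ and increases strictly downward.

\begin{lemma}\label{lem:vx}
Along $\kappa$ we have $v_x\to0$ as $y\downarrow\bar y$.
\end{lemma}

\begin{proof}
Otherwise $v_x\le-\delta<0$ on $\kappa$. On $\kappa$ we have $dv=v_x\,dx$. Integrating by parts downward from the top point and using $x>0$, $d(v_x)\ge0$, we get $v=\text{const}+xv_x-\int x\,d(v_x)\le\text{const}-\delta x$. But Lemmas~\ref{lem:v}(b) and~\ref{lem:descent} give, for every good $X\ge X_0$, a point of $\kappa\cap T_X$ with $v>c_0$.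
\end{proof}

It remains to carry the bound $v>c_0$ from $\kappa$ through the region $S<0$. There $v$ may decrease downward, and we need an upper bound for $|f'|$. The angle $S$ is bounded in that region, but it is not harmonic. We therefore compare $u+iu_x=re^{-iS}$ with the holomorphic function $if'=-v_x+iu_x$, which has the same imaginary part.

\begin{lemma}\label{lem:psi}
On the open set $\Omega=\{z\in\Pi:E(z)<0\}$ there is a continuous branch $\psi$ of $\arg(if')$ with $|\psi+S|<\pi$. It is harmonic, $\log|f'|+i\psi$ is holomorphic in $\Omega$, and at points of $\Omega$ we have $\psi=0$ if and only if $S=0$.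
\end{lemma}

\begin{proof}
In $\Omega$ we have $f'\ne0$. If $if'=-\lambda(u+iu_x)$ with $\lambda>0$, then the imaginary parts give $u_x=0$, the real parts give $v_x=\lambda u$, and $E=uv_x=\lambda u^2\ge0$. So $if'e^{iS}\notin(-\infty,0]$ in $\Omega$, and $\psi=-S+\operatorname{Arg}(if'e^{iS})$, with the principal argument, is the required branch. A continuous logarithm of $if'$ is holomorphic.

If $S=0$, then $u>0$, $u_x=0$, and $E=uv_x<0$ gives $if'=-v_x>0$; so $\psi\in2\pi\mathbb Z$, $|\psi|<\pi$, and $\psi=0$. If $\psi=0$, then $u_x=0$ and $v_x<0$, so $u>0$; thus $S\in2\pi\mathbb Z$, $|S|<\pi$, and $S=0$.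
\end{proof}

We now describe the region to the left of the far part of $\kappa$. For $X>\kappa(h_1)$ let
\[
h(X)=\min\{y\in(\bar y,h_1]:\kappa(y)=X\},
\]
which exists by Lemma~\ref{lem:kappa} and lies in $(\bar y,h_1)$. Then $\kappa>X$ and $S(X,\cdot)<0$ on $(\bar y,h(X))$. Let $J(X)$ be the component of $\{y\in(0,h(X)):S(X,y)<0\}$ that contains $(\bar y,h(X))$, and put
\[
W_X=\{x>X,\ y\in J(X),\ S(x,y)<0\},\qquad M_0=|S_{\min}|+\pi .
\]

\begin{lemma}\label{lem:W}
The open set $W_X$ is contained in $\Sigma\cap\Omega$, and $0<\psi\le M_0$ in $W_X$. Every point of $\partial W_X\cap\Pi\cap\{x>X\}$ has height in $J(X)$, lies in $\Omega$, and satisfies $S=0$, $\psi=0$. The part of $\kappa$ at heights in $(\bar y,h(X))$ consists of such points.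
\end{lemma}

\begin{proof}
At an endpoint $y_*>0$ of $J(X)$ we have $S(X,y_*)=0$, so $S(x,y_*)>0$ for $x>X$, whereas $S\le0$ on $\overline{W_X}\cap\Pi$. So a boundary point in $\Pi\cap\{x>X\}$ has height in $J(X)$, and $S=0$ there, since $S<0$ would put it in $W_X$. These points and $W_X$ lie in $\Sigma$, because $X>0$ and $h(X)<Y_0$, and then in $\Omega$ by Lemma~\ref{lem:min}. Lemma~\ref{lem:psi} gives $\psi=0$ at the boundary points and $\psi\ne0$ in $W_X$, and \eqref{eq:Smin} gives $|\psi|\le M_0$ in $W_X$.

The set $W_X$ is connected. Its horizontal sections are intervals with left endpoint $X$, by \eqref{eq:Sx}, and for $y<y'$ in $J(X)$ we have $S<0$ on the compact segment $\{X\}\times[y,y']$, so a small right translate of the segment lies in $W_X$ and joins the two sections. Hence $\psi$ has constant sign in $W_X$. Points just to the left of $\kappa$ at heights in $(\bar y,h(X))$ are in $W_X$, which proves the last claim; at such points $-\frac\pi2<S<0$, so $|f'|\sin\psi=u_x>0$, and $\psi$ is close to $0$. So the sign is positive.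
\end{proof}

\section{The region $W_X$ reaches the real axis}\label{sec:caseA}

If $W_X$ stayed at positive height, $\psi$ would vanish on its whole boundary in $\{x>X\}$. A bounded harmonic function in a region of bounded height can have only finite flux through such a boundary, while the flux of $\psi$ through $\kappa$ is the variation of $\log|f'|$, which is infinite by Lemma~\ref{lem:vx}.

\begin{lemma}\label{lem:caseA}
For every $X>\kappa(h_1)$ we have $J(X)=(0,h(X))$. That is, $S(x,y)<0$ whenever $x>\kappa(h_1)$ and $0<y<h(x)$.
\end{lemma}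

\begin{proof}
Suppose $\inf J(X)>0$, and write $W=W_X$. Then $\overline W\subset\Pi$. Let $w\in\partial W$ with $\operatorname{Re}w>X$. By Lemma~\ref{lem:W}, near $w$ the set $W$ coincides with $\{S<0\}$, so its boundary is an arc of a leaf; $\psi$ is harmonic near $w$, positive in $W$ and zero on the arc. Hence $\partial_{\mathbf n}\psi\le0$ on $\partial W\cap\{x>X\}$, where $\mathbf n$ is the outer unit normal.

Let $\chi:\mathbb R\to[0,1]$ be smooth with $\chi=0$ on $(-\infty,1]$ and $\chi=1$ on $[2,\infty)$. For $N>X+4$ put $\varphi_N(x)=\chi(x-X)\chi(N-x)$. Then $\varphi_N$ is supported in $[X+1,N-1]$, equals $1$ on $[X+2,N-2]$, and $\int|\varphi_N''|=2\int|\chi''|$. The set $\overline W\cap\{X+1\le x\le N-1\}$ is compact and $\partial W$ is smooth near it, so Green's second identity applies to $\psi$ and $\varphi_N$: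
\[
\int_{\partial W}\varphi_N|\partial_{\mathbf n}\psi|\,ds=-\int_{\partial W}\varphi_N\,\partial_{\mathbf n}\psi\,ds=\iint_W\psi\,\varphi_N''\,dx\,dy\le2M_0Y_0\int|\chi''| .
\]
Choose $h'\in(\bar y,h(X))$ with $\kappa>X+2$ on $(\bar y,h')$, and let $\kappa'\subset\partial W$ be the part of $\kappa$ over this interval. Letting $N\to\infty$ we find $\int_{\kappa'}|\partial_{\mathbf n}\psi|\,ds<\infty$. By the Cauchy--Riemann equations for $\log|f'|+i\psi$, the gradient of $\psi$ is the gradient of $\log|f'|$ rotated by a right angle, so $|\partial_{\mathbf n}\psi|$ is the absolute value of the tangential derivative of $\log|f'|=\log|v_x|$ along $\kappa'$. Thus $\log|v_x|$ has finite variation on $\kappa'$ and a finite limit as $y\downarrow\bar y$. This contradicts Lemma~\ref{lem:vx}.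
\end{proof}

\section{Decay of $f'$ and the end of the proof}\label{sec:end}

We recall that a continuous real function $w$ on an open plane set is \emph{subharmonic} if at each point its value is at most its mean over all sufficiently small circles centered there. Such a function obeys the maximum principle, and its value at the center of any closed disc contained in the set is at most its area mean over the disc. We use the following Phragm\'en--Lindel\"of principle.

\begin{lemma}\label{lem:PL}
Let $D\subset\{x>s_0,\ 0<y<H\}$ be open, and let $w$ be continuous on $\overline D$, subharmonic and bounded above in $D$, with $w\le0$ on $\partial D$. Then $w\le0$ in $D$.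
\end{lemma}

\begin{proof}
The function $\omega=e^{\pi x/(2H)}\cos\frac{\pi(y-H/2)}{2H}$ is harmonic, and the cosine is at least $1/\sqrt2$ for $0\le y\le H$. For $\varepsilon>0$ and large $s$ we have $w-\varepsilon\omega\le0$ on the boundary of $D\cap\{x<s\}$, hence inside. Let $s\to\infty$ and then $\varepsilon\to0$.
\end{proof}

\subsection{Boundary values on the real axis}

On every compact subinterval of $(\kappa(h_1),\infty)$ the function $h$ has a positive lower bound. For $\bar y>0$ this holds because $h>\bar y$; for $\bar y=0$, $h(x_i)\to0$ implies $x_i=\kappa(h(x_i))\to\infty$. With Lemma~\ref{lem:caseA} and \eqref{eq:Smin} we conclude: for every such interval $[x',x'']$ there is $\varepsilon_0>0$ with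
\begin{equation}\label{eq:thin}
S_{\min}<S<0\quad\text{on }[x',x'']\times(0,\varepsilon_0).
\end{equation}

\begin{lemma}\label{lem:zeros}
The functions $f$ and $f'$ have finitely many zeros in $(\kappa(h_1),\infty)$.
\end{lemma}

\begin{proof}
Let $\xi$ be a real zero of multiplicity $m$ and write $f=(z-\xi)^mg$ with $g\ne0$ on $[\xi-\delta,\xi+\delta]$. As $x$ runs from $\xi-\delta$ to $\xi+\delta$, the argument of $x+i\varepsilon-\xi$ runs from nearly $\pi$ to nearly $0$, and $\arg g(x+i\varepsilon)$ stays near a fixed multiple of $\pi$, with errors that tend to $0$ with $\varepsilon$. So a continuous branch of $\arg f(x+i\varepsilon)$ passes through a value in $\frac\pi2+\pi\mathbb Z$, and $u(\cdot,\varepsilon)$ vanishes in $(\xi-\delta,\xi+\delta)$. Given $N$ distinct zeros in $(\kappa(h_1),\infty)$, take disjoint such intervals inside one interval $[x',x'']$. For small $\varepsilon$ the strictly increasing function $S(\cdot,\varepsilon)$ then takes $N$ distinct values in $\frac\pi2+\pi\mathbb Z$, all in $(S_{\min},0)$ by \eqref{eq:thin}. So $N\le1+|S_{\min}|/\pi$. Between consecutive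 zeros of $f$, and beyond the first and last, $F$ is strictly decreasing by Lemma~\ref{lem:real}, so $f'=Ff$ has at most one zero in each of these finitely many intervals.
\end{proof}

Fix $X_1>\kappa(h_1)$ with $ff'\ne0$ on $[X_1,\infty)$, and put $H=h(X_1)$, $W=W_{X_1}$. For $x\ge X_1$ and $0<y\le\bar y$ we have $y<h(x)$, so $S(x,y)<0$ by Lemma~\ref{lem:caseA}. Therefore
\begin{equation}\label{eq:W}
W=\{x>X_1,\ 0<y<H,\ x<\kappa(y)\text{ if }y>\bar y\},
\end{equation}
and $\partial W$ consists of the ray $[X_1,\infty)\subset\mathbb R$, the part of $\kappa$ at heights in $(\bar y,H]$, and the segment $\{X_1\}\times[0,H]$.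

The function $\log|f'|+i\psi$ extends holomorphically to a neighborhood of each point of $\overline W$. For points in $\Pi$ this holds because $S\le0$ there, so they lie in $\Omega$ by Lemma~\ref{lem:min}. For a real point $x\ge X_1$, the upper half of a small disc about $x$ lies in $\Omega$ by Lemma~\ref{lem:real}, and $f'\ne0$ in the disc. On the ray $[X_1,\infty)$, $if'$ is purely imaginary and nonzero, so $\psi$ is a constant $C\in\frac\pi2+\pi\mathbb Z$; by Lemma~\ref{lem:W}, $\frac\pi2\le C\le M_0$. Here we use that $f$ is real on $\mathbb R$. So $\psi$ drops from $C$ on the real axis to $0$ on $\kappa$ within a height of at most $H$, and its conjugate $\log|f'|$ must decrease along the axis at a comparable rate.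

\begin{lemma}\label{lem:axis}
We have $f'(x)\to0$ as $x\to+\infty$ on the real axis.
\end{lemma}

\begin{proof}
Let $\tilde\psi=C-\psi$ and $k=\pi/(2H)$, and for a constant $M>0$ consider the harmonic function
\[
B=\frac{Cy}{H}-Me^{-k(x-X_1)}\sin ky .
\]
On the real ray $B=0=\tilde\psi$. On $\kappa\cap\partial W$ we have $B\le C=\tilde\psi$. On the segment $\{X_1\}\times[0,H]$ the function $\tilde\psi$ is smooth and vanishes at $y=0$, so $\tilde\psi\ge-M'y$ for some $M'>0$; also $\sin ky\ge y/H$ by concavity, so $B\le(C-M)y/H\le\tilde\psi$ if $M\ge C+M'H$. The function $B-\tilde\psi$ is bounded and harmonic in $W$, so $B\le\tilde\psi$ in $W$ by Lemma~\ref{lem:PL}. Both functions vanish on the ray, so $B_y\le\tilde\psi_y$ there. By the Cauchy--Riemann equations,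
\[
\frac{d}{dx}\log|f'(x)|=\psi_y=-\tilde\psi_y\le-B_y=-\frac CH+Mke^{-k(x-X_1)},
\]
and integration gives $\log|f'(x)|\le\text{const}-Cx/H$.
\end{proof}

\subsection{Decay inside $W$}

Now $f'\to0$ along both unbounded pieces of $\partial W$. To pass to the interior by Lemma~\ref{lem:PL} we must first show that $f'$ is bounded in $W$. Since $\arg(if')$ is bounded, a small power of $if'$ takes values in a narrow sector, where the real part is a positive harmonic function comparable to the modulus.

\begin{lemma}\label{lem:decay}
We have $\sup_{W\cap T_X}|f'|\to0$ as $X\to\infty$.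
\end{lemma}

\begin{proof}
Let $q=\pi/(4M_0)$ and $P_1+iP_2=\exp\big(q(\log|f'|+i\psi)\big)$, a function holomorphic near each point of $\overline W$. Since $0\le q\psi\le\frac\pi4$ on $\overline W$,
\[
P_2\ge0,\qquad|f'|^q/\sqrt2\le P_1\le|f'|^q,\qquad P_2=0\ \text{ on }\kappa\cap\partial W .
\]

\emph{The vertical integrals of $P_1$ do not increase.} For $s\ge X_1$ let $m(s)=\int P_1(s,y)\,dy$, taken over the $y\in(0,H)$ with $\kappa(y)>s$, where we set $\kappa(y)=+\infty$ for $y\le\bar y$. Fix $s>X_1$ and integrate the equation $\partial_xP_1=\partial_yP_2$ over the bounded set $W\cap\{x<s\}$, on which both sides are bounded. By \eqref{eq:W} the horizontal section at height $y\in(0,H)$ is the interval from $X_1$ to $\min(s,\kappa(y))$, so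
\[
\iint\partial_xP_1\,dx\,dy=m(s)+\int_{\{\kappa(y)\le s\}}P_1(\kappa(y),y)\,dy-m(X_1)\ge m(s)-m(X_1).
\]
The vertical section at $x\in(X_1,s)$ is a union of open intervals whose endpoints lie on $\kappa$, where $P_2=0$, except for the endpoint $(x,0)$ of the lowest one. So
\[
\iint\partial_yP_2\,dy\,dx=-\int_{X_1}^sP_2(x,0)\,dx\le0 .
\]
Hence $m(s)\le m(X_1)$ for all $s>X_1$.

\emph{Boundedness and decay.} Let $\varepsilon>0$. Points of $\kappa$ with large $x$ have height close to $\bar y$, so by Lemmas~\ref{lem:vx} and~\ref{lem:axis} there is $X_2>X_1$ with $P_1<\varepsilon$ on $\partial W\cap\{x>X_2\}$. In the half-plane $\{x>X_2\}$ let $P^*=\max(P_1-\varepsilon,0)$ on $W$ and $P^*=0$ elsewhere. This function vanishes near the points of $\partial W$, so it is continuous. It is subharmonic: in $W$ it is the maximum of two harmonic functions, and at other points its value $0$ is at most any mean. The area mean over the unit disc centered at a point with $x\ge X_3:=X_2+2$ gives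
\[
P^*(x,y)\le\frac1\pi\int_{x-1}^{x+1}m(s)\,ds\le M_1:=\frac{2m(X_1)}{\pi}.
\]
Apply Lemma~\ref{lem:PL} in the half-strip $\{x>X_3,\ 0<y<H\}$ to
\[
w=P^*-\sqrt2\,M_1e^{-\pi(x-X_3)/(2H)}\cos\frac{\pi(y-H/2)}{2H}.
\]
The subtracted function is harmonic, nonnegative, and at least $M_1$ on the left side, and $P^*=0$ on the horizontal sides; so $w\le0$. Thus $P^*\to0$ uniformly as $x\to\infty$, and $\limsup_{X\to\infty}\sup_{W\cap T_X}|f'|^q\le\sqrt2\,\varepsilon$. Since $\varepsilon$ is arbitrary, the lemma follows.
\end{proof}

\subsection{The contradiction}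

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Let $X$ be good with $X\ge X_0$, $X>X_1$ and $X>\max_{[H,h_1]}\kappa$, and put $\eta=\sup_{W\cap T_X}|f'|$. Two observations describe the line $T_X$ at heights in $(0,h_1)$.

First, its points with $S<0$ lie in $W$. For heights $y\le\bar y$ this is \eqref{eq:W}. For $y\in(\bar y,h_1)$, $S<0$ means $\kappa(y)>X$, which forces $y<H$ by the choice of $X$, and \eqref{eq:W} applies again. Second, its points with $S=0$ have height above $\bar y$, so they lie on $\kappa$. Their heights belong to the compact interval $[h(X),h_1]$, and they are simple zeros of $S(X,\cdot)$ because $X$ is good. So they are finite in number, and $S$ changes sign along $T_X$ at each of them.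

Start at $t_X$, where $v\ge c_0$ by Lemma~\ref{lem:v}(b). Lemma~\ref{lem:descent} gives $r_0\in\kappa\cap T_X$ with $v(r_0)\ge c_0$ and $S>0$ just above $r_0$, hence $S<0$ just below. Go down $T_X$ to the next zero $e_1$ of $S$, or to $\mathbb R$ if there is none. On the open segment traversed we have $S<0$, so it lies in $W$ and $|v_y|=|u_x|\le\eta$; thus $v$ decreases by at most $\eta$ times the length of the segment. If we stop at $e_1\in\kappa$, then $0<S<c$ just below $e_1$, and Lemma~\ref{lem:descent} with $a=e_1$ gives a lower point $r_1\in\kappa\cap T_X$ with $v(r_1)\ge v(e_1)$ and $S>0$ just above it. We continue in this way. The points $r_0,e_1,r_1,\dots$ are distinct zeros of $S$ on $T_X$, so after finitely many steps we arrive at $(X,0)$, where $v=0$. The segments on which $v$ may have decreased are disjoint and have total length at most $h_1$. Therefore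
\[
0\ge c_0-h_1\eta .
\]
The numbers $c_0>0$ and $h_1$ do not depend on $X$, and $\eta\to0$ as $X\to\infty$ by Lemma~\ref{lem:decay}. This contradiction shows that the standing assumption of Section~\ref{sec:rays} is false, so $E<0$ in $\Pi$. By Section~\ref{sec:reduction} this proves Theorem~\ref{thm:B}, and with it Theorems~\ref{thm:A} and~\ref{thm:C}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{levelsets}
\emph{Level sets of real entire functions and},
\texttt{http://www.math.kent.edu/\textasciitilde varga/pub/paper\_192.pdf}

\end{thebibliography}
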